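# Nonmitotic sets throughout an interval of r.e. degrees

## Splittings, mitotic sets, autoreducibility

All sets are sets of natural numbers. We work in the upper semilattice $\mathbb R$ of recursively enumerable (r.e.) Turing degrees, whose least element $\mathbf 0$ is the degree of the recursive sets. We recall one textbook fact, the Sacks density theorem: if $\mathbf a<\mathbf b$ are r.e. degrees, there is an r.e. degree strictly between them.

A functional is an oracle machine. The *use* of a computation is a number exceeding all its oracle queries, so a computation survives as long as its oracle does not change below its use. $F\restriction n$ is $F$ restricted to numbers $<n$. For a set $D$ that is being enumerated, $\Gamma(D)\restriction n[s]$ denotes the computations $\Gamma(D;m)$, $m<n$, run for at most $s$ steps each from the current $D$; its use is the maximum of the individual uses.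

**Definition 1 (splitting).** A *splitting* of an r.e. set $A$ is a pair $A_1,A_2$ of disjoint r.e. sets with $A_1\cup A_2=A$.

For example, $K\oplus K=\{2x:x\in K\}\cup\{2x+1:x\in K\}$ splits into its even part and its odd part. In any splitting, $A_i\le_T A$: to decide $x\in A_1$, ask whether $x\in A$; if so, enumerate $A_1$ and $A_2$ until $x$ appears.

**Definition 2 (mitotic).** An r.e. set $A$ is *mitotic* if it has a splitting with $A_1\equiv_T A_2\equiv_T A$.

For every r.e. $E$ the set $E\oplus E$ is mitotic: its even and its odd part each have the degree of $E$. So every r.e. degree contains a mitotic set.

**Definition 3 (completely mitotic).** An r.e. degree $\mathbf a$ is *completely mitotic* if every r.e. set of degree $\mathbf a$ is mitotic.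

For example, $\mathbf 0$ is completely mitotic: a recursive set $E$ has the splitting $E,\emptyset$, and both parts are recursive.

**Definition 4 (autoreducible).** A set $X$ is *autoreducible* if there is a functional $\Psi$ with $\Psi(X\setminus\{z\};z)=X(z)$ for all $z$.

So $X$ can answer "is $z\in X$?" without being asked about $z$. For example, $E\oplus E$ is autoreducible: to decide $2x$, ask about $2x+1$, and conversely.

**Definition 5 (nowhere dense).** A class $\mathcal C$ of r.e. degrees is *nowhere dense in $\mathbb R$* if for all r.e. degrees $\mathbf a<\mathbf b$ there are r.e. degrees $\mathbf c<\mathbf d$ with $\mathbf a\le\mathbf c<\mathbf d\le\mathbf b$ such that no r.e. degree $\mathbf x$ with $\mathbf c\le\mathbf x\le\mathbf d$ lies in $\mathcal C$.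

It makes no difference whether the interval is closed or open: if the open interval between $\mathbf c$ and $\mathbf d$ misses $\mathcal C$, density gives $\mathbf c<\mathbf c'<\mathbf d'<\mathbf d$, and then $[\mathbf c',\mathbf d']$ misses $\mathcal C$. Example: $\{\mathbf 0\}$ is nowhere dense, since given $\mathbf a<\mathbf b$ we may take $\mathbf a<\mathbf c<\mathbf d<\mathbf b$, and then $\mathbf 0\notin[\mathbf c,\mathbf d]$. Nowhere density is more than having a dense complement. Compare the real line, where the rationals have dense complement but meet every interval.

## The completely mitotic degrees inside an interval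

The following results may be quoted.

1. (Ingrassia; Downey and Slaman) The degrees containing nonmitotic r.e. sets are dense in $\mathbb R$: every interval $\mathbf a<\mathbf b$ contains such a degree.
2. (Downey and Slaman) The low completely mitotic degrees are nowhere dense in $\mathbb R$.
3. (Downey and Slaman) There exist a low nonzero completely mitotic r.e. degree and a high completely mitotic r.e. degree.

Question 8.17 of "Splitting theorems in recursion theory" asks: *are the completely mitotic degrees nowhere dense in $\mathbb R$?* In other words, does every interval of r.e. degrees contain a smaller interval in which *every* degree contains a nonmitotic set? The answer is yes.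

**Theorem 1.** Let $A<_T B$ be r.e. sets. There are r.e. sets $C,D$ with $A\le_T C<_T D\le_T B$ such that for every r.e. set $W$ with $C\le_T W\le_T D$ there is a nonmitotic r.e. set $X\equiv_T W$.

So no degree in the closed interval $[\deg C,\deg D]$ is completely mitotic. The proof below uses none of results 1–3.

The first thing to try is to apply result 1 inside the given interval, again and again. Each application yields one degree with a nonmitotic set and says nothing about its neighbors; even a dense set of such degrees is compatible with completely mitotic degrees in every interval. Nor can there be a construction that starts from an arbitrary nonrecursive r.e. $W$ and builds a nonmitotic set of the same degree: result 3 forbids it. The sets $C$ and $D$ must be built so as to *help* every $W$ trapped between them.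

## A nonmitotic set by hand

The next lemma turns nonmitoticity into a sequence of diagonalization tasks.

**Lemma 2.** If $X$ is r.e. and mitotic, then $X$ is autoreducible.

*Proof.* Let $X=X_1\sqcup X_2$ be an r.e. splitting with $X=\Lambda_1(X_1)=\Lambda_2(X_2)$. From $X\setminus\{z\}$ we can compute $X_i\setminus\{z\}$: for $y\neq z$ ask whether $y\in X$; if so, enumerate $X_1,X_2$ until $y$ appears. Now run $\Lambda_1(X_1\setminus\{z\};z)$ and $\Lambda_2(X_2\setminus\{z\};z)$ in parallel. Output 1 once one of them gives 1; output 0 once both give 0.

If $z\notin X$, then $X_i\setminus\{z\}=X_i$, so both give 0 and the output is 0. If $z\in X_1$, then $X_2\setminus\{z\}=X_2$, so the second gives $X(z)=1$; the two can never both give 0, and the output is 1. The case $z\in X_2$ is symmetric. $\square$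

Let $(\Psi_n)$ list all functionals. It suffices to make $X$ satisfy, for each $n$,
$$\exists z\ \neg\,[\Psi_n(X\setminus\{z\};z)=X(z)].\tag{1}$$

**The simplest case: just one nonmitotic set.** For (1), choose a fresh $z\notin X$ and wait for $\Psi_n(X\setminus\{z\};z)=0$ with some use $u$. If this never happens, $X(z)=0$ and (1) holds. If it happens, put $z$ into $X$ and make all lower priority requirements choose new witnesses larger than $u$. *Putting $z$ into $X$ does not change $X\setminus\{z\}$*, so the computation still gives 0 while $X(z)=1$. This is a finite injury argument: once the higher priority requirements have stopped, the requirement acts at most once, and its computation is then never disturbed.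

## One set $W$ trapped between $C$ and $D$

Now suppose an opponent shows us an r.e. $W$ with $\Phi(W)=C$ and $\Gamma(D)=W$, while we build $C$ and $D$. We want $X\equiv_T W$ satisfying (1) for one $\Psi$. For each $k$ keep a *slot* $z_k$ and a *marker* $\gamma_k$, ordered $z_0<\gamma_0<z_1<\gamma_1<\cdots$. To have $W\le_T X$, when $w$ enters $W$ we put $\gamma_w$ into $X$ and *lift* all indices $\ge w$, that is, give them new large numbers.

**First attempt.** Take a slot $z=z_k$ and wait for $\Psi(X\setminus\{z\};z)=0$ with use $u$. We may not simply put $z$ into $X$, because $X\le_T W$ requires that $W$ can tell. But we control $C$. Choose a number $y$ connected with $z$, and wait for $\Phi(W;y)=0$ with use $\varphi$. Put $y$ into $C$. As $\Phi(W)=C$, the opponent must change $W\restriction\varphi$, and that change is the permission for $z$.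

The trouble is *where* $W$ changes. Say $w$ is the least new element. If $w\ge k$, then $z_k<\gamma_w$, and $z_k$ itself can record the change: put $z_k$ into $X$, do not put in $\gamma_w$, and lift all indices $\ge k$. If $w<k$, this fails. A decoder that reads $X$ only up to $\gamma_w$ decides on $w\notin W$, and since $z_k>\gamma_w$, putting in $z_k$ does not correct it; so $\gamma_w$ must enter $X$. But $\gamma_w$ may be below $u$, and then $X\setminus\{z\}$ has changed and the computation is gone. This is the exact point at which the attempt stops.

**The way past it.** Use $\Gamma(D)=W$. Before choosing $y$, wait for $\Gamma(D)\restriction (k+1)$ to converge with use at most some $g$, and then choose $y>g$. If no other number below $y$ enters $D$, the entry of $y$ leaves $\Gamma(D)\restriction k$ alone, so $W\restriction k$ *cannot* change. The forced change is at some $w\ge k$, and $z_k$ can record it. To keep $X\restriction u$ safe until $y$ acts, choose $K\ge u,\varphi$ with $K>k$ and protect $D$ below the use of $\Gamma(D)\restriction K$: then $W\restriction K$ cannot change, while numbers of indices $\ge K$ are larger than $K\ge u$.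

Three things complicate this strategy.

*$W$ does not see all of $D$.* To get $D\not\le_T C$ we put numbers into $D\setminus C$. Such a number may destroy the computation $\Gamma(D)\restriction(k+1)$ on which $y_k$ was based. Suppose that we then gave $k$ a new number $y'$. The set $W$ must decide whether $z_k$ ever enters $X$. It computes $C$, so it can see that $y_k$ will never enter $C$; but it need not know that a number of $D\setminus C$ will come and cause a replacement of $y_k$. So $X\le_T W$ would be in danger. Our rule: after such an injury the index is *dead* until a number of $C$, which $W$ can see, revives it. We must then prevent all indices that a requirement could use from being dead forever.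

*$D\le_T B$.* A number may enter $D$ only with permission from $B$. A requirement collects a sequence of *certificates*, one for each level $i$, and the level-$i$ one may act when $B\restriction i$ changes. If all levels have permanent certificates and no action succeeds, then $A$ computes $B$, a contradiction.

*$A\le_T C$.* The numbers coding $A$ enter without regard to any restraint, infinitely often. We look at the construction at *true stages* of the enumeration of $A$, where what has been built is safe from $A$.

## The construction

**Columns.** Partition $\omega$ computably into infinite computable sets $S_A$ and $S_{e,i}$ ($e,i\in\omega$), and let $S_e=\bigcup_i S_{e,i}$ be the $e$-th *column*. Let $\sigma:\omega\to S_A$ be the increasing computable bijection. Assume $A$ is infinite (replace it by $A\oplus\omega$), and let $a_0,a_1,\dots$ be a one–one computable enumeration of $\sigma(A)$. Let $B_s$ be a computable enumeration of $B$, constant during stage $s$.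

**Requirements.** Let $\tau$ range over indices of triples $(W_\tau,\Phi_\tau,\Gamma_\tau)$ of an r.e. set and two functionals. We build one r.e. set $D$ and r.e. sets $X_\tau$. The list $Q_0,Q_1,\dots$ contains, computably, all requirements

- $P_p$: $D\ne\Theta_p(C)$, where $(\Theta_p)$ lists all functionals;
- $R_{\tau,n}$: if $\Phi_\tau(W_\tau)=C$ and $\Gamma_\tau(D)=W_\tau$ (we then call $\tau$ *correct*), then $\exists z\,\neg[\Psi_n(X_\tau\setminus\{z\};z)=X_\tau(z)]$.

Let $S_C=S_A\cup\bigcup\{S_e:Q_e\text{ is of type }R\}$ and $C:=D\cap S_C$. Numbers enter $D$ only in two ways: $D\cap S_A=\sigma(A)$, and numbers of $S_e$ enter by an action of $Q_e$. Hence $A\le_T C\le_T D$ already. Put $D^{<e}=D\cap(S_A\cup\bigcup_{e'<e}S_{e'})$.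

Fix a computable bijection $(n,i,j)\mapsto\langle n,i,j\rangle$ onto $\omega$ with $i\le\langle n,i,j\rangle$, and let $K_{n,i}=\{\langle n,i,j\rangle:j\in\omega\}$. In module $\tau$, an index $k\in K_{n,i}$ is *owned* by level $i$ of $R_{\tau,n}$.

**Order of events at stage $s$.** Step 0: $a_s$ enters $D$. Then $Q_0,\dots,Q_s$ take turns in this order, each enumerating at most one number. Then modules $\tau=0,\dots,s$ take turns. A number chosen at stage $s$ is *fresh* if it is larger than $s$ and than every number (index, use, and so on) mentioned so far.

### Module $\tau$

Write $W,\Phi,\Gamma,X$ for $W_\tau,\Phi_\tau,\Gamma_\tau,X_\tau$. The module keeps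

- a length $L$, initially 0;
- a set $\hat W\subseteq L$, the version of $W\restriction L$ processed so far;
- for each index $k<L$ two numbers $z_k<\gamma_k$, with $z_0<\gamma_0<z_1<\gamma_1<\cdots$;
- a status for each $k<L$: *vacant*, *appointed* with $(y_k,g_k)$, or *dead* with $g_k$;
- possibly one *pending* triple $(k,z,\varphi)$.

**Status changes (immediate).** When $x$ enters $D$, each non-vacant $k$ with $x<g_k$ becomes vacant if $x\in S_C$; if $x\notin S_C$, it becomes (or remains) dead with the same $g_k$. When $y_k$ enters $D$ while $k$ is appointed, all $k'\ge k$ become vacant.

**Lifting $\ge w$.** Each $k$ with $w\le k<L$ becomes vacant and gets new fresh numbers $z_k<\gamma_k$, in increasing order of $k$. This preserves the ordering.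

**Turn at stage $s$.** Let $U$ be the condition that $\Gamma(D)\restriction L[s]$ converges and equals $W_s\restriction L$.

*Part 1, nothing pending and $U$ holds.* If $W_s\restriction L=\hat W$, create the new index $L$, vacant, with fresh $z_L<\gamma_L$; put $\hat W(L)=W_s(L)$; increase $L$ by 1. Otherwise (an *update*) let $w$ be the least element of the difference; put $\gamma_w$ into $X$, lift $\ge w$, and set $\hat W=W_s\restriction L$.

*Part 1, $(k,z,\varphi)$ pending, $U$ holds, and $W_s\restriction\varphi\ne\hat W\restriction\varphi$* (a *resolution*). Let $w$ be the least difference of $W_s\restriction L$ and $\hat W$. If $w\ge k$, put $z$ into $X$ and lift $\ge k$. If $w<k$, put $\gamma_w$ into $X$ and lift $\ge w$. Set $\hat W=W_s\restriction L$ and cancel the pending triple.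

*Part 2, if now nothing is pending.* Go through $k=0,1,\dots,L-1$ in order, passing over non-vacant $k$. If $k$ is vacant, try to *fill* it: if $\Gamma(D)\restriction(k+1)[s]$ converges with use $g'$, equals $\hat W\restriction(k+1)$, and
$$g:=\max(g',\,g_{k-1},\,y_{k-1}+1)\le a_s\tag{2}$$
(omit $g_{k-1},y_{k-1}$ if $k=0$; omit $y_{k-1}$ if $k-1$ is dead), then $k$ becomes appointed with $g_k=g$ and a fresh $y_k\in S_e$, where $Q_e=R_{\tau,n}$ is the owner of $k$. If $k$ is vacant and cannot be filled, end the turn.

*Example.* Let $L=3$, $\hat W=\emptyset$, and $(z_0,\gamma_0,z_1,\gamma_1,z_2,\gamma_2)=(10,11,14,15,20,21)$. If nothing is pending, $U$ holds and $W_s\restriction 3=\{1\}$, then $\gamma_1=15$ enters $X$ and indices 1, 2 get fresh numbers. If instead $(1,14,3)$ is pending and $W_s\restriction3=\{2\}$, then the slot $14$ enters $X$ (and $\gamma_2=21$ does not), and indices 1, 2 are lifted. If $(1,14,3)$ is pending and $W_s\restriction3=\{0\}$, then $\gamma_0=11$ enters $X$ and all indices are lifted.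

### Certificates, wins, restraint

Each $Q_e$ has a stack of *certificates* at levels $0,\dots,\ell-1$. The level-$i$ certificate has a witness $y\in S_e$ and a use $v>y$, with $v$ nondecreasing along the stack. $Q_e$ may also be in a *win state* with a *win-use* $\omega$ (a number). Whenever $x$ enters $D$, all certificates with $v>x$ are discarded, and all existing wins with $\omega>x$ are cancelled, but not the win created by $x$ itself. As $v$ is nondecreasing, stacks remain initial segments of levels.

For $Q_e=R_{\tau,n}$, the *level-$i$ candidate* is the least $k\in K_{n,i}$, $k<L$, that is not dead in module $\tau$.

The *restraint* $r_e$, at any moment, is the maximum of all $v$'s in the stack of $Q_e$; of $\omega$, if $Q_e$ is in a win state; and, for type $R$, of $g_k$, if the level-$\ell$ candidate $k$ is appointed, where $\ell$ is the current stack length. We call the last one the *candidate component*.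

A level-$i$ certificate created at stage $t_0$ is *flagged* at stage $t$ if $B_t\restriction i\ne B_{t_0}\restriction i$. For example, a level-0 certificate is never flagged, and a level-1 certificate is flagged at $t$ exactly if $0$ entered $B$ after stage $t_0$ and by stage $t$.

**Turn of $Q_e$ at stage $s$.** In a win state, do nothing. Otherwise:

- *Act.* If some flagged certificate has $y\ge r_{e'}$ for all $e'<e$, take the one of lowest level, put $y$ into $D$, and enter a win state with $\omega=y$ (type $R$) or $\omega=v$ (type $P$). For type $R$, with the certificate's data as below, module $\tau$'s pending triple becomes $(k,z,\varphi)$, replacing any earlier one.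
- *Create.* Otherwise, if a level-$\ell$ configuration with $v\le a_s$ exists ($\ell$ the stack length, the search bounded by $s$), create a level-$\ell$ certificate from one with least $v$.

Put $v_{-1}=0$. A level-$\ell$ *configuration* is the following.

- *Type $P_p$:* a number $y\in S_{e,\ell}\setminus D$ with $y\ge v_{\ell-1}$ and $\Theta_p(C;y)[s]=0$ with use $\theta$; then
$$v=\max(v_{\ell-1},\,y+1,\,\theta).\tag{3}$$
- *Type $R_{\tau,n}$:* the level-$\ell$ candidate $k$ is appointed; put $y=y_k$, $z=z_k$. There are $u,\varphi$ and $K>k$ with $u,\varphi\le K\le L$ such that all indices $<K$ are non-vacant; $\Psi_n(X\setminus\{z\};z)[s]=0$ with use $u$; $\Phi(\hat W;y)[s]=0$ with use $\varphi$; $\Gamma(D)\restriction K[s]$ converges with use $g'$ and equals $\hat W\restriction K$. Then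
$$v=\max(v_{\ell-1},\,g',\,g_{K-1},\,y_{K-1}+1)\tag{4}$$
(omit $y_{K-1}$ if $K-1$ is dead).

The win-uses differ for a reason. A type-$P$ win must keep $\Theta_p(C;y)=0$ alive, so it protects up to $v$. A type-$R$ win wants $W$ to change in $[k,\varphi)$, so it gives up $\Gamma(D)\restriction K$; it only protects $D$ below $y$, hence $\Gamma(D)\restriction k$.

The construction is computable, so $D$, $C$ and all $X_\tau$ are r.e.

## Invariants of modules and certificates

Facts (F0)–(F4) are proved by one simultaneous induction on the steps of the construction: at each step all of them may be used for what happened before. In particular, when a type-$R$ certificate acts, (F4) up to that moment says that $y=y_k$ and $z=z_k$ for an index $k$ that is still appointed.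

**(F0) Bookkeeping.** (a) $L\le s$ at the beginning of stage $s$; a number $z_k$, $\gamma_k$ or $y_k$ chosen at stage $s$ satisfies $k\le s<$ that number. (b) $\hat W\subseteq W_s$, and $\hat W$ only increases. (c) Current $z_k,\gamma_k$ are not in $X$. (d) While $(k,z,\varphi)$ is pending, $L$, $\hat W$, $X$ and all $z_j,\gamma_j$ are fixed and no index is filled; so $z=z_k$ until resolution or replacement, and all indices $\ge k$ are vacant.

*Proof.* (a) Each turn raises $L$ by at most 1, and there is at most one turn per stage; during stage $s$ indices are $<L\le s+1$, and fresh numbers exceed $s$. (b) $\hat W$ is only ever set to agree with $W_s$ on $L$, and $W_s$ increases. (d) The triple arises from the entry of $y_k$ while $k$ is appointed, with $z=z_k$; this entry vacates all $k'\ge k$. During pendency part 1 does nothing before the resolution, and part 2 is skipped. (c) By the rules and (d), the entry of a current number into $X$ is always accompanied by a lift of its index, and new numbers are fresh. $\square$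

**(F1) Order.** The non-vacant indices form an initial segment; $g_k$ is nondecreasing on it; $g_k<y_k$ for appointed $k$. If $k'<k$ are non-vacant and $k'$ is appointed, then $y_{k'}<g_k$; hence $y_{k'}<y_k$ if $k$ is also appointed. At all times in stage $s$ after Step 0, non-vacant $k$ have $g_k\le a_s$.

*Proof.* When $k$ is filled, all smaller indices are non-vacant. What makes $k'$ vacant is a number of $S_C$ below $g_{k'}$, which is below $g_k$ for every non-vacant $k\ge k'$; or the entry of some $y_{k''}$, $k''\le k'$; or a lift. Each of these makes all $k\ge k'$ vacant. So the non-vacant indices form an initial segment, and while $k$ is non-vacant each $k'<k$ remains non-vacant with unchanged $g_{k'}$. By (2), $g_k\ge g_{k-1}$ when $k$ is filled, so $g$ is nondecreasing. As $y_k$ is fresh, $g_k<y_k$. If $k'<k$ is appointed now, it has been non-vacant since the last filling of $k'+1$, and since a dead index becomes appointed only after having been vacant, it was then appointed with the same $y_{k'}$. So $g_k\ge g_{k'+1}\ge y_{k'}+1$ by (2). Finally, $a_s<g_k$ would have vacated $k$ at Step 0, and fills at stage $s$ require $g\le a_s$. $\square$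

**(F2) An appointed index is stable.** While $k$ is appointed: $\Gamma(D)\restriction(k+1)=\hat W\restriction(k+1)$ via unchanged computations with use $\le g_k$; $\hat W\restriction(k+1)$ does not change; no index $\le k$ is lifted; any pending triple has index $>k$.

*Proof.* The equation holds at the fill, and no number $<g_k$ enters $D$ while $k$ is appointed, since it would make $k$ vacant or dead. By (F0)(d) indices at or above a pending index are vacant, so a pending index is $>k$. In an update or resolution, $U$ gives $W_s\restriction(k+1)=\Gamma(D)\restriction(k+1)=\hat W\restriction(k+1)$, so the least difference is $w>k$; the lift starts at $w$ or at the pending index, both $>k$. Creating an index $L>k$ only sets $\hat W(L)$. $\square$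

**(F3) Levels act finitely often.** Each level of a $Q_e$ has at most one certificate at a time, and level $i$ acts at most $i$ times. Level-$i$ witnesses satisfy $y\ge i$. Always $v>y$. For type $P$, a witness is $\ge$ the uses $v$ of all lower levels in the stack.

*Proof.* Certificates are created only at the level equal to the stack length. An acting certificate is discarded by its own witness $y<v$. If a level-$i$ certificate created at $t_0$ acts at $t$, some number $<i$ enters $B$ after $t_0$ and by $t$; the lives of level-$i$ certificates are disjoint, so different actions use different numbers $<i$. For type $P$, $y_i\ge v_{i-1}>y_{i-1}$ along the stack, so $y_i\ge i$; moreover, the lower certificates are those that were present when level $i$ was created, since discarding one discards all above it. For type $R$, $y_k>k\ge i$ by (F0)(a) and $k\in K_{n,i}$. For type $P$, $v\ge y+1$ by (3). For type $R$: if $K-1=k$, then $v\ge y_k+1$ by (4), as $k$ is appointed; if $K-1>k$, then $v\ge g_{K-1}>y_k$ by (F1). $\square$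

**(F4) A certificate freezes its data.** Let a type-$R$ certificate with data $(k,z,y,\varphi,K,u,v)$ exist. Since its creation: no number $<v$ entered $D$; no index $<K$ changed status or was lifted; no $y_{k'}$ with $k'<K$ appointed entered $D$; $k$ remained appointed with the same $y,z$; $\hat W\restriction K$ and $X\restriction u$ did not change; any pending triple has index $\ge K$.

*Proof.* A number $<v$ would have discarded the certificate. At creation all indices $<K$ are non-vacant and indices at or above a pending index are vacant, so a pending index is $\ge K$. By (F1) and (4), $g_{k'}\le g_{K-1}\le v$ for $k'<K$, and $y_{k'}<v$ for appointed $k'<K$ (for $k'<K-1$ because $y_{k'}<g_{K-1}$, for $k'=K-1$ because $y_{K-1}+1\le v$). So, as no number $<v$ enters, indices $<K$ can change status only by a lift, none of these $y_{k'}$ enters, and new pending triples, which arise from the entry of $y_{k_2}$ for an appointed $k_2$, have index $k_2\ge K$. In an update or resolution, $U$ gives $W_s\restriction K=\Gamma(D)\restriction K=\hat W\restriction K$, because the computations present at creation have use $g'\le v$ and are unchanged. So the least difference is $w\ge K$. Hence only numbers of indices $\ge K$ enter $X$ and only indices $\ge K$ are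 lifted; those numbers exceed $K\ge u$ by (F0)(a). $\square$

**Two persistence principles.** Numbers from a column $S_{e''}$ with $e''>e$ enter $D$ only if they are $\ge r_e$ at that moment. We say that these columns *respect* $r_e$.

**(F5) Wins.** If $Q_e$ is in a win state with win-use $\omega$, and from then on no number $<\omega$ enters $D^{<e}$, then the win is never cancelled.

*Proof.* The first cancelling number would be some $x<\omega$. It is not in $D^{<e}$; it is not in $S_e$, because $Q_e$ does nothing in a win state; and it is not from a column $>e$, since these respect $r_e\ge\omega$. $\square$

**(F6) Candidates.** Let $Q_e=R_{\tau,n}$ have stack length $\ell$ at some moment $M$, and let its level-$\ell$ candidate $k$ be appointed at $M$, with $g=g_k$. Suppose that after $M$ no number $<g$ enters $D^{<e+1}$, that $y_k$ does not enter $D$, and that the $\ell$ certificates present at $M$ are never discarded. Then after $M$, $k$ stays appointed with the same $g_k,y_k$ forever and stays the level-$\ell$ candidate, and $r_e\ge g$.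

*Proof.* As long as $k$ stays appointed with the same data and stays the level-$\ell$ candidate, $r_e\ge g$. Indeed the stack length is never $<\ell$. If it is $\ell$, use the candidate component. If it is $>\ell$, the level-$\ell$ certificate was created after $M$, for the candidate $k$ and some $K>k$, so its use is $\ge g_{K-1}\ge g_k=g$ by (4) and (F1).

So as long as this holds, columns $>e$ enumerate no number $<g$, and by hypothesis neither do the others: no number $<g$ enters $D$. Then nothing can end the situation. The number $y_k$ does not enter. No $y_{k'}$ with $k'<k$ appointed enters, as $y_{k'}<g$ by (F1). No index $\le k$ is lifted, by (F2). So $k$ stays appointed. The elements of $K_{n,\ell}$ below $k$ are dead at $M$; such a $k'$ has $g_{k'}\le g$, so none of the events that vacate it (a number below $g_{k'}$, an entry $y_{k''}$ with $k''\le k'$ appointed, a lift) occurs, and it stays dead. So $k$ stays the level-$\ell$ candidate. $\square$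

## True stages and the priority lemma

Stage $s$ is *$A$-true* if no number $<a_s$ of $S_A$ enters $D$ after stage $s$. For instance, if the enumeration begins $7,3,9,5,11$ and all later numbers exceed 11, then among stages $0,\dots,4$ the $A$-true ones are $1,3,4$. There are infinitely many $A$-true stages: for each $m$ take the stage $\ge m$ with the smallest $a_s$. Also $a_s\to\infty$.

For each $e$ exactly one case holds: **(a)** $Q_e$ at some point enters a win state that is never cancelled (a *permanent win*); **(b)** it does not. A certificate is *permanent* if it is never discarded. A level has at most one permanent certificate.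

**Lemma 3.** For every $e$:

- $(\mathrm{Quiet}_e)$ There is $n_e$ such that for all $s\ge n_e$ and all $v$: if no number $<v$ enters $D\cap S_A$ at stages $\ge s$, then no number $<v$ enters $D^{<e}$ at stages $\ge s$.
- $(\mathrm{True}_e)$ Let $s\ge\max(n_e,e)$ be $A$-true. If $Q_e$ is in a win state at the beginning of its turn at stage $s$, or acts there, that win is permanent. In case (b), every certificate existing at the end of $Q_e$'s turn is permanent.
- $(\mathrm{Gap}_e)$ In case (b) there is a least level $i_0$ that has no permanent certificate.
- $(\mathrm{Bound}_e)$ There are $N_e\ge n_{e+1}$ and $\rho_e$ such that at each moment after $Q_e$'s turn within an $A$-true stage $s\ge N_e$: $r_e\le\rho_e$; and, for type $R$, if the level-$\ell$ candidate $k$ ($\ell$ the current stack length) is appointed then, $y_k$ never enters $D$ afterwards.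

*Proof.* $(\mathrm{Quiet}_0)$ is trivial with $n_0=0$. Assume $(\mathrm{Quiet}_e)$, and $(\mathrm{Bound}_{e'})$ for $e'<e$. We prove $(\mathrm{True}_e)$, $(\mathrm{Gap}_e)$, $(\mathrm{Quiet}_{e+1})$, $(\mathrm{Bound}_e)$. Note first: if $s\ge n_e$ is $A$-true, no number $<a_s$ enters $D\cap S_A$ at stages $\ge s$, hence by $(\mathrm{Quiet}_e)$ none enters $D^{<e}$ at stages $\ge s$.

**Step 1: a certificate safe from $A$ is permanent.** *Claim 1 (case (b)). If $s\ge n_e$, a certificate of $Q_e$ with use $v$ exists at the end of stage $s$, and no number $<v$ enters $D\cap S_A$ after stage $s$, then it is permanent.* Otherwise let $x<v$ be the first number $<v$ entering $D$ after stage $s$. By $(\mathrm{Quiet}_e)$ at $s+1$, no number $<v$ enters $D^{<e}$ after stage $s$. Columns $>e$ respect $r_e\ge v$. So $x$ is the witness of an acting certificate of $Q_e$, with use $v_1$ say. For type $R$ the resulting win-use is $\omega=x<v$. For type $P$ the acting certificate is not at a higher level than ours, for otherwise $x\ge v$ by (F3); so $\omega=v_1\le v$. In both cases no later number $<\omega$ enters $D^{<e}$, so the win is permanent by (F5), contradicting case (b).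

**Step 2: $(\mathrm{True}_e)$, what survives at a true stage.** Let $s\ge\max(n_e,e)$ be $A$-true. A win existing at the beginning of the turn was made at an earlier stage and survived $a_s$, so $\omega\le a_s$. An action at stage $s$ uses a certificate made earlier that survived $a_s$, so $\omega\le v\le a_s$. No number $<a_s$ enters $D^{<e}$ at stages $\ge s$, so in both cases the win is permanent by (F5). In case (b), therefore, there is neither a win nor an action at this turn. Certificates existing at the end of the turn have $v\le a_s$ (they survived $a_s$, or were just created with $v\le a_s$). They survive to the end of the stage, since only columns $>e$ enumerate then and these respect $r_e$. As no number $<a_s$ of $S_A$ enters after $s$, Claim 1 applies.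

**Step 3: $(\mathrm{Gap}_e)$, or else $A$ computes $B$.** Suppose in case (b) that all levels have permanent certificates. Let $\rho^*=\max_{e'<e}\rho_{e'}$ ($0$ if $e=0$). Given $i\ge\rho^*$, find with oracle $A$ a stage $s\ge n_e$ at whose end a level-$i$ certificate with some use $v$ exists and such that no number $<v$ enters $D\cap S_A$ after $s$. Such a stage exists, because of the permanent certificate; and by Claim 1 the certificate found is permanent. Suppose $B_t\restriction i\ne B_s\restriction i$ for some $t>s$. Then this certificate is flagged at all stages $\ge t$. Take an $A$-true $s'\ge t$ with $s'\ge\max(n_e,e)$ and $s'\ge N_{e'}$ for all $e'<e$. At $Q_e$'s turn in $s'$ it is not in a win state, by $(\mathrm{True}_e)$ and case (b). The witness satisfies $y\ge i\ge\rho^*\ge r_{e'}$ for all $e'<e$, by (F3) and $(\mathrm{Bound}_{e'})$. So $Q_e$ acts (with this certificate or one of lower level), and this gives a permanent win by $(\mathrm{True}_e)$, a contradiction. Hence $B\restriction i=B_s\restriction i$. As this works for all $i\ge\rho^*$, $B\le_T A$, a contradiction.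

**Step 4: $(\mathrm{Quiet}_{e+1})$, column $e$ is quiet when $A$ is.** In case (a), $Q_e$ acts only finitely often; choose $n_{e+1}\ge n_e$ after the last action. In case (b), with $n_{e+1}$ as specified below, let $s\ge n_{e+1}$, suppose no number $<v$ enters $D\cap S_A$ at stages $\ge s$, and suppose $Q_e$ enumerates some $y<v$ at a stage $t\ge s$.

*Type $R$; $n_{e+1}=n_e$.* The win-use is $\omega=y<v$, and by $(\mathrm{Quiet}_e)$ no number $<v$ enters $D^{<e}$ at stages $\ge s$. So the win is permanent by (F5), a contradiction.

*Type $P$; choose $n_{e+1}\ge n_e$ after all actions at levels $\le i_0$* (finitely many, by (F3)). Now $\omega=v$-value of the acting certificate may be large, so we argue differently. The action is at a level $>i_0$. So at that time a level-$i_0$ certificate exists, and its use satisfies $v_{i_0}\le y<v$ by (F3). It is not discarded by $y$, and it survives the rest of the stage because columns $>e$ respect $r_e$. So it exists at the end of stage $t$, and no number $<v_{i_0}$ enters $D\cap S_A$ after $t$. By Claim 1 it is permanent, contradicting the choice of $i_0$.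

Since $(\mathrm{Quiet}_e)$ handles $D^{<e}$, $(\mathrm{Quiet}_{e+1})$ is proved.

**Step 5: $(\mathrm{Bound}_e)$, restraint is bounded at true stages.** Choose $N_e\ge\max(n_{e+1},e)$ as follows. Case (a): after the last action of $Q_e$, with the permanent win in force. From the permanent win on no certificates are created, so the stack only shrinks; let $N_e$ also be so large that the stack, of length $\lambda$ say, is constant from then on. Case (b): the permanent certificates of levels $<i_0$ exist and level $i_0$ does not act any more; put $\lambda=i_0$.

Consider a moment after $Q_e$'s turn in an $A$-true stage $s\ge N_e$. The stack length is $\lambda$: in case (b), the certificates present are permanent by $(\mathrm{True}_e)$, so levels $<i_0$ have theirs and level $i_0$ has none. So the uses in the stack are the same at all such moments. A win exists at such moments only in case (a), always with the same $\omega$. This settles type $P$.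

For type $R$ let the level-$\lambda$ candidate $k$ be appointed at this moment, and put $g=g_k$; by (F1), $g\le a_s$. We check the hypotheses of (F6). As $s$ is $A$-true and $s\ge n_{e+1}$, no number $<g$ enters $D^{<e+1}$ at stages $\ge s$, by $(\mathrm{Quiet}_{e+1})$. The $\lambda$ certificates present are never discarded. The number $y_k$ does not enter $D$ later, since that would be an action of $Q_e$ at the level $\lambda$ owning $k$: there are no more actions in case (a), and no more at level $i_0=\lambda$ in case (b). This last point is also the second assertion of $(\mathrm{Bound}_e)$. By (F6), $k$ stays appointed with the same $g_k$ and stays the level-$\lambda$ candidate forever. So once such a $k$ occurs, the candidate component is constant at all later such moments, and $r_e$ is bounded at such moments. $\square$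

## $D$ is computable from $B$

**Lemma 4.** $D\le_T B$.

*Proof.* We decide $D\cap S_e$ from $B$ by recursion on $e$, uniformly, using the procedures for $D^{<e}$. For $D\cap S_A=\sigma(A)$ use $A\le_T B$.

**Step 1: the search.** Given $y\in S_e$, search for a stage $s\ge e$ such that, with $\rho=\max_{e'\le e}r_{e'}$ evaluated at the beginning of $Q_e$'s turn at stage $s$:

1. $B_s\restriction y=B\restriction y$;
2. no number $<\rho$ enters $D^{<e}$ after the beginning of this turn;
3. for each type-$R$ requirement $Q_{e'}$ with $e'<e$ whose level-$\ell$ candidate $k$ ($\ell$ its stack length) is appointed at that moment, $y_k$ does not enter $D$ afterwards.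

These conditions are decidable from $B$ and $D^{<e}$; in 3, $y_k\in S_{e'}$ with $e'<e$.

**Step 2: the search succeeds.** Let $s$ be a late $A$-true stage with $s\ge e$, $s\ge n_e$, and $s\ge N_{e'}$ for $e'<e$. All components of $r_{e'}$, $e'\le e$, are $\le a_s$: certificates and wins from earlier stages survived $a_s$; certificates created in stage $s$ have $v\le a_s$; wins made in stage $s$ have $\omega\le v\le a_s$; and $g_k\le a_s$ by (F1). So $\rho\le a_s$, and 2 follows from $(\mathrm{Quiet}_e)$; 3 follows from $(\mathrm{Bound}_{e'})$; and 1 holds for late $s$.

**Step 3: the answer.** We claim that $y\in D$ if and only if $y\in D$ at the end of this turn. Suppose $y$ enters at a later stage $t>s$, by a level-$i$ certificate created at $t_0$. By (F3), $i\le y$. We have $B_t\restriction i\ne B_{t_0}\restriction i$ and $B_s\restriction i=B\restriction i=B_t\restriction i$. If $t_0\ge s$, then $B_{t_0}\restriction i=B\restriction i$ too; so $t_0<s$. Thus the certificate exists at the beginning of $Q_e$'s turn in stage $s$ and is flagged then.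

*$Q_e$ was not in a win state then and did not act then.* Otherwise the win-use satisfies $\omega\le\rho$: in the first case it is a component of $r_e$; in the second $\omega\le v$ for a certificate present at the beginning of the turn. By 2 and (F5) the win is permanent, so $Q_e$ never acts after stage $s$, contradicting the action at $t$.

*So a higher priority restraint blocked it.* As the certificate was flagged and $Q_e$ did not act, $y<r_{e'}$ for some $e'<e$ at that moment. We show that $r_{e'}>y$ forever after, which contradicts the action at $t$. Columns $\ge e$ respect $r_{e'}$; numbers of $D^{<e}$ entering later are $\ge\rho\ge$ the value of $r_{e'}$ at the beginning of the turn. So any certificate or win of $Q_{e'}$ present at that moment persists forever: its use is a component of $r_{e'}$ as long as it is there, so no smaller number ever enters. If the component of $r_{e'}$ exceeding $y$ is such a use, we are done. Otherwise it is $g_k$ for the appointed level-$\ell$ candidate $k$ of $Q_{e'}$, with $\ell$ its stack length. Apply (F6) to $Q_{e'}$: the $\ell$ certificates persist; $y_k$ never enters, by 3; and no number $<g_k\le\rho$ enters $D^{<e'+1}\subseteq D^{<e}$. So $r_{e'}\ge g_k>y$ forever. $\square$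

## $D$ is not computable from $C$

**Lemma 5.** Every $P_p$ is satisfied. Hence $A\le_T C<_T D\le_T B$.

*Proof.* Let $Q_e=P_p$ and suppose $D=\Theta_p(C)$.

**Case (a).** At the permanent win a number $y$ enters $D$ with $\Theta_p(C;y)=0$ of use $\theta\le v=\omega$; the computation is still valid because no number $<v$ entered $D$ during the life of the certificate. As $y\notin S_C$, its entry does not change $C$, and no number $<v$ enters later. So $\Theta_p(C;y)=0\ne1=D(y)$, a contradiction.

**Case (b).** We show that the level $i_0$ of $(\mathrm{Gap}_e)$ does get a permanent certificate. Level $i_0$ enumerates only finitely many numbers by (F3), and only it enumerates from $S_{e,i_0}$. So choose $y^*\in S_{e,i_0}\setminus D$ with $y^*\ge v_{i_0-1}$, the permanent value. Then $\Theta_p(C;y^*)=D(y^*)=0$ with a true use $\theta^*$; let $v^*=\max(v_{i_0-1},y^*+1,\theta^*)$. Consider $Q_e$'s turn at a late $A$-true stage $s$ with $a_s\ge v^*$. There is no win and no action, as it would be permanent by $(\mathrm{True}_e)$. Levels $<i_0$ have their permanent certificates. So level $i_0$ either has a certificate or one is created, since $y^*$ gives a configuration with $v=v^*\le a_s$. By $(\mathrm{True}_e)$ it is permanent, a contradiction.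

So $D\not\le_T C$. Together with $A\le_T C\le_T D$ and Lemma 4 this gives the second assertion. $\square$

## $X_\tau$ and $W_\tau$ compute each other

**Lemma 6.** If $\tau$ is correct, then $X_\tau\equiv_T W_\tau$.

Fix a correct $\tau$, and write $W,\Phi,\Gamma,X$.

**(6.1) The module does not get stuck.** *Every pending triple is resolved or replaced; $L\to\infty$; $\hat W(x)$ converges to $W(x)$ for each $x$; each index is lifted finitely often; infinitely many turns reach part 2 with nothing pending.*

*Proof.* A pending triple of index $k$ can be replaced only by one of smaller index, since during its pendency the non-vacant indices are $<k$ by (F0)(d). So chains of replacements are finite. Let $(k,z,\varphi)$ be pending, arising from the action of a certificate with witness $y$. By (F4), at the action $\Phi(\hat W;y)=0$ with use $\varphi\le K\le L$, and $\hat W$, $L$ are unchanged while the triple is pending. Since $y\in C$, $\Phi(W;y)=C(y)=1$; hence $W\restriction\varphi\ne\hat W\restriction\varphi$. As $\Gamma(D)\restriction L=W\restriction L$, condition $U$ holds at all late stages for fixed $L$. So if the triple is not replaced, it is resolved.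

Suppose $L$ were eventually constant. Each update or resolution properly increases $\hat W\subseteq L$, so there are only finitely many. Every chain of replacements ends in a resolution, so only finitely many triples become pending. Eventually nothing is pending, $U$ holds, and no update occurs, that is, $W_s\restriction L=\hat W$; then $L$ grows, a contradiction. So $L\to\infty$. At each growth nothing is pending, part 2 is reached, and $\hat W=W_s\restriction L$ before the growth; since $\hat W$ only increases and is contained in $W$, $\hat W\to W$ pointwise.

A lift of an index $\le k$ comes from an update or resolution putting in $\gamma_w$ with $w\le k$, which happens at most once for each $w$, since then $\hat W(w)$ changes from 0 to 1 forever; or from a resolution putting in the slot $z$ of an index $k_1\le k$, which happens finitely often, since the level owning $k_1$ acts finitely often by (F3). $\square$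

**(6.2) Statuses settle.** *Each index $k$ is eventually either appointed forever with fixed $y_k,g_k$, or dead forever with fixed $g_k$.*

*Proof.* By induction on $k$. After some stage the following hold. All $k'<k$ are settled. Indices $\le k$ exist and are no longer lifted. No number enters $D$ any more by an action with an index $k'\le k$ in module $\tau$ (there are finitely many such actions by (F3)). $\hat W\restriction(k+1)=W\restriction(k+1)$. With $g'$ the use of the true $\Gamma(D)\restriction(k+1)$ and $g^*=\max(g',g_{k-1},y_{k-1}+1)$, with the omissions of (2), $D\restriction g^*$ is final, $a_s\ge g^*$, and $\Gamma(D)\restriction(k+1)[s]$ is the true computation. If $k$ is vacant at some moment after this, then at the next turn reaching part 2 with nothing pending (there is one, by (6.1)) it is filled with $g_k=g^*$. It then stays appointed forever: no number $<g^*$, no $y_{k'}$ with $k'\le k$ appointed enters, and there is no lift. If $k$ is never vacant again, it stays appointed, or it becomes dead (at most once) and stays dead. $\square$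

**(6.3) $W\le_T X$.** Given $w$, find with oracle $X$ a stage $t$ at whose end $\gamma_w$ is defined and $X_t\restriction(\gamma_w+1)=X\restriction(\gamma_w+1)$. It exists, since $\gamma_w$ reaches a limit by (6.1). We claim $W(w)=\hat W_t(w)$.

A lift of an index $\le w$ is accompanied by the entry into $X$ of a current number $\gamma_j$ or $z_j$ of some index $j\le w$. This number is new by (F0)(c), and is $\le\gamma_w$. So no such lift occurs after $t$ (consider the first one), and $\gamma_w$ is final. If $w\notin W$, then $\hat W_t(w)=0$. If $w\in W$ but $\hat W_t(w)=0$, consider the update or resolution that puts $w$ into $\hat W$. Its least difference is some $w'\le w$, and either $\gamma_{w'}$ or the slot of an index $\le w'$ enters $X$. This is a new number $\le\gamma_w$, a contradiction.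

**(6.4) $X\le_T W$.** $W$ computes $C=\Phi(W)$. Only assigned numbers $z_k,\gamma_k$ enter $X$. A number assigned at stage $s$ exceeds $s$, so whether $x$ is ever assigned is known by the end of stage $x$; it is assigned at most once.

*A marker $x=\gamma_w$, assigned at stage $s_0$.* It can enter $X$ only after its assignment, at an update or resolution at which $\hat W(w)$ changes from 0 to 1; after an assignment, nothing else enters $X$ in the same turn. So if $w\notin W$ or $\hat W_{s_0}(w)=1$ at the end of stage $s_0$, then $x\notin X$. Otherwise wait for $t$ with $\hat W_t(w)=1$, which exists by (6.1); then $x\in X$ if and only if $x\in X_t$.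

*A slot $x=z_k$, assigned at stage $s_0$.* Search for $t\ge s_0$ such that at the end of stage $t$ one of the following holds, checked in this order:

1. $k$ has been lifted since the assignment of $x$. Answer $X_t(x)$.
2. $k$ has not been lifted since, $k$ is dead with $g_k$, and $C_t\restriction g_k=C\restriction g_k$. Answer $x\notin X$.
3. $k$ has not been lifted since, $k$ is appointed with $(y_k,g_k)$, $C_t\restriction g_k=C\restriction g_k$, and $\Phi(\hat W_t;y_k)[t]=0$ with use $\varphi\le L$ and $\hat W_t\restriction\varphi=W\restriction\varphi$. Answer $x\notin X$.

*The answers are right.* The number $x$ can enter $X$ only at the resolution of a pending triple $(k,x,\varphi)$ arising from the entry of $y_k$ while $k$ is appointed and $z_k=x$. No lift takes place during pendency, and a resolution cancels the triple. So $x$ cannot enter $X$ after a lift of $k$ is completed, and answer 1 is correct. In 2 and 3, $k$ is non-vacant, so no triple of index $k$ is pending; and $x\notin X_t$, because $x$ is the current $z_k$.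

In 2, $k$ stays dead until it is possibly lifted: no number of $S_C$ below $g_k$ enters, and the entry of $y_{k'}$ with $k'<k$ appointed would be the entry of a number of $S_C$ below $g_k$, by (F1). So no triple of index $k$ with slot $x$ arises, and $x$ never enters.

In 3, $C(y_k)=\Phi(W;y_k)=\Phi(\hat W_t;y_k)=0$, so $y_k$ never enters. By the same reasoning, and since no index $\le k$ is lifted while $k$ is appointed (F2), $k$ can only stay appointed with this $y_k$; or become dead with the same $g_k$ and stay dead; or, after becoming dead, be lifted. So $x$ never enters.

*The search ends.* If $k$ is lifted after the assignment, 1 applies. Otherwise, by (6.2), either $k$ is finally dead forever, and 2 eventually holds; or $k$ is appointed forever. In the last case $y_k\notin C$, as its entry would vacate $k$; so $\Phi(W;y_k)=0$, and 3 eventually holds since $L\to\infty$ and $\hat W\to W$. This completes the proof of Lemma 6. $\square$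

## $X_\tau$ is not autoreducible

**Lemma 7.** If $\tau$ is correct, every $R_{\tau,n}$ is satisfied.

*Proof.* Let $Q_e=R_{\tau,n}$ with $\tau$ correct.

**Case (a): the permanent win diagonalizes.** Let the permanent win be made at stage $s$ with data $(k,z,y,\varphi,K,u)$. As $\omega=y$, no number $<y$ enters $D$ after this action. Just before the action, by (F4), $\Psi_n(X\setminus\{z\};z)=0$ with use $u$, and all indices $<K$ are non-vacant. By (F1), $y_{k'}<g_k<y$ for appointed $k'<k$, and $g_{k'}\le g_k<y$ for all $k'<k$. By (F2), $\hat W\restriction k=\Gamma(D)\restriction k$ with use $\le g_k<y$.

*Step 1: the slot $z$ enters $X$.* While $(k,z,\varphi)$ is pending, the appointed indices are some $k_2<k$ that were appointed already before the action, with $y_{k_2}<y$. Such numbers do not enter, so the triple is not replaced. By (6.1) it is resolved at some stage $t\ge s$. By $U$, $W_t\restriction k=\Gamma(D)\restriction k=\hat W\restriction k$, with the same computations, as nothing below $y$ has entered. So the least difference is $\ge k$: $z$ enters $X$, and indices $\ge k$ are lifted to fresh numbers. These, and all numbers assigned later, are $>t\ge s\ge L\ge K\ge u$, with $L$ taken at the creation of the certificate. While the triple was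 pending, $X$ did not change.

*Step 2: after the resolution at $t$, no number of an index $<k$ enters $X$.* Suppose one does, and consider the first time $t'$. A lift of an index $<k$ or a change of $\hat W\restriction k$ is accompanied by the entry into $X$ of a number of an index $<k$; so neither occurs before $t'$.

- If the number is $\gamma_w$ with $w<k$: $U$ gives $W_{t'}\restriction k=\Gamma(D)\restriction k=\hat W\restriction k$, contradicting that $w$ is a difference.
- If it is $z_{k'}$ with $k'<k$: then $y_{k'}$ entered $D$ after the resolution at $t$, while $k'$ was appointed. At our action all indices $<k$ were non-vacant. Since then no number $<y$ entered, in particular none below any $g_{k''}$ with $k''<k$ and none of the numbers $y_{k''}$ of the then appointed $k''<k$; and no index $<k$ was lifted. So all indices $<k$ kept their status and data. If $k'$ was dead, it is still dead, a contradiction. If it was appointed, its $y_{k'}<y$ would have entered, a contradiction.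

So the only numbers that enter $X$ after the action are $z$ and numbers $>u$. Hence $\Psi_n(X\setminus\{z\};z)=0\ne1=X(z)$.

**Case (b): otherwise level $i_0$ gets a permanent certificate.** Suppose $\Psi_n(X\setminus\{z\};z)=X(z)$ for all $z$, and let $i_0$ be as in $(\mathrm{Gap}_e)$. Let $m\ge\max(n_e,e)$ be an $A$-true stage so late that all permanent certificates of levels $<i_0$ exist from stage $m$ on. By $(\mathrm{True}_e)$ the certificates existing at the end of $Q_e$'s turn in stage $m$ are permanent, so level $i_0$ has none at the end of stage $m$. Below, "after $m$" means after the end of stage $m$. Every level-$i_0$ certificate existing after $m$ was created after $m$, and the stack length is always $\ge i_0$ after $m$.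

*Step 1: choose an index.* Since $L\to\infty$ and new indices are vacant, some existing $k\in K_{n,i_0}$ is non-dead at some moment after $m$. Let $k^*$ be the least such $k$. Each smaller element of $K_{n,i_0}$ exists at the end of stage $m$ (otherwise it would be created, vacant, later) and is dead at all moments after $m$. So after $m$, $k^*$ is the level-$i_0$ candidate whenever it exists and is non-dead.

*Step 2: whenever $k^*$ is appointed after $m$, $r_e\ge g_{k^*}$.* If the stack length is $i_0$, this is the candidate component. If it is $>i_0$, the level-$i_0$ certificate was created after $m$ for some candidate $k_1$ with some $K>k_1$. If $k_1\ne k^*$, then $k_1>k^*$, so $k^*$ existed and was dead at that creation. As $k^*$ is appointed now, it has become vacant since, which is impossible by (F4) because $k^*<K$. So $k_1=k^*$, and by (4), (F1) and (F4) the use of the certificate is $\ge g_{K-1}\ge g_{k^*}$ with the current $g_{k^*}$.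

*Step 3: no death of $k^*$ after $m$ is forever.* Suppose $k^*$ becomes dead after $m$, at stage $t$, through the entry of $x<g:=g_{k^*}$. Then $x\notin S_C$, so $x$ belongs to a type-$P$ column $S_{e'}$. Columns $>e$ respect $r_e\ge g$, by Step 2, and column $e$ is of type $R$. So $e'<e$ and $x\in D^{<e}$. As $t\ge n_e$, $(\mathrm{Quiet}_e)$ gives a number $a<g$ of $S_A$ entering at a stage $\ge t$. At stage $t$ itself the only number of $S_A$ entering is $a_t$, and $a_t\ge g$ by (F1), because $k^*$ was non-vacant with this $g$ just before $x$ entered, after Step 0. So $a$ enters at a stage $>t$. As $a\in S_A\subseteq S_C$, $k^*$ is vacated then if it is still dead with that $g$.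

*Step 4: $k^*$ is finally appointed.* By choice $k^*$ is non-dead at some moment after $m$. If it were eventually dead forever, its last death would occur after $m$ and be forever, against Step 3. So by (6.2) $k^*$ is eventually appointed forever, and by Step 1 it is the level-$i_0$ candidate from some point on.

*Step 5: a permanent configuration.* Let $y^*,z$ be the final $y_{k^*},z_{k^*}$. Then $z\notin X$, since the entry of $z$ would lift $k^*$; and $y^*\notin C$, since its entry would vacate $k^*$. So $\Psi_n(X\setminus\{z\};z)=X(z)=0$ with a true use $u^*$, and $\Phi(W;y^*)=C(y^*)=0$ with a true use $\varphi^*$. Let $K\ge\max(u^*,\varphi^*,k^*+1)$. By (6.2) all indices $<K$ are eventually non-vacant with final data; $\Gamma(D)\restriction K=W\restriction K$ with a final use; and $\hat W\restriction K=W\restriction K$ from some point on. Let $v^*$ be the maximum of this use, the final $g_{K-1}$, $y_{K-1}+1$ if $K-1$ is appointed, and the permanent $v_{i_0-1}$. At all late stages with stack length $i_0$ this is a valid level-$i_0$ configuration with $v=v^*\le a_s$.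

At a late $A$-true stage, at $Q_e$'s turn, there is no win and no action, as these would be permanent by $(\mathrm{True}_e)$. So either level $i_0$ already has a certificate or one is created. By $(\mathrm{True}_e)$ it is permanent, contradicting the choice of $i_0$. So $R_{\tau,n}$ is satisfied. $\square$

## Proof of Theorem 1, and the endpoints of the interval

*Proof of Theorem 1.* By Lemma 5, $A\le_T C<_T D\le_T B$. Let $W$ be r.e. with $C\le_T W\le_T D$. Choose $\tau$ with $W_\tau=W$, $\Phi_\tau(W)=C$ and $\Gamma_\tau(D)=W$. Then $X_\tau$ is r.e., and $X_\tau\equiv_T W$ by Lemma 6. By Lemma 7, (1) holds for $X_\tau$ and every $n$, so $X_\tau$ is not autoreducible. By Lemma 2 it is nonmitotic. $\square$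

Hence the completely mitotic degrees are nowhere dense in $\mathbb R$: Question 8.17 has an affirmative answer.

The following supplements are not needed for this answer.

**Remark 8 (endpoints).** In Theorem 1, in terms of degrees, one can always take $\mathbf a<\mathbf c<\mathbf d<\mathbf b$: by density, shrink $[\mathbf c,\mathbf d]$ to an interval with endpoints strictly between $\mathbf c$ and $\mathbf d$. But neither $\mathbf c=\mathbf a$ nor $\mathbf d=\mathbf b$ can be achieved in general. By result 3 there is a completely mitotic $\mathbf b>\mathbf 0$, and for any $\mathbf a<\mathbf b$ every interval $[\mathbf c,\mathbf b]$ contains $\mathbf b$. Likewise $\mathbf a=\mathbf 0$ is completely mitotic, and every $[\mathbf 0,\mathbf d]$ contains it.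

**Remark 9 (degrees that are not completely mitotic).** For an r.e. degree $\mathbf b>\mathbf 0$ the following are equivalent: ($\alpha$) $\mathbf b$ is not completely mitotic; ($\beta$) for every $\mathbf a<\mathbf b$ there are $\mathbf c<\mathbf d$ in $[\mathbf a,\mathbf b]$ such that no member of $[\mathbf c,\mathbf d]\cup\{\mathbf b\}$ is completely mitotic. For ($\beta$)$\Rightarrow$($\alpha$) take $\mathbf a=\mathbf 0$; ($\alpha$)$\Rightarrow$($\beta$) is Theorem 1.

**Remark 10 (uniformity).** From r.e. indices of $A,B$ and an index of a reduction $A\le_T B$, where $A<_T B$, one can compute r.e. indices of $C,D$ as in Theorem 1; indices of reductions $A\le_T C$, $C\le_T D$, $D\le_T B$; and, from any $\tau$, an r.e. index of $X_\tau$ and indices of functionals witnessing $X_\tau\equiv_T W_\tau$ whenever $\tau$ is correct. Each such $X_\tau$ is not autoreducible. Indeed, replacing $A$ by $A\oplus\omega$ and the construction are uniform; $A\le_T C\le_T D$ is explicit; the proof of Lemma 4 is a uniform recursion based only on the reduction $A\le_T B$; (6.3) and (6.4) use only $\tau$ and the construction. The parameters $n_e,N_e,\rho_e,i_0$, which are not found effectively, occur only in verifications. Non-autoreducibility is what Lemma 7 proves.
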